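\title{A Sokolov space that is not monolithic}

\begin{abstract}
A Tychonoff space $X$ is a Sokolov space if every sequence of closed sets $F_n\subset X^n$ is preserved by a continuous map $f:X\to X$ whose image has a countable network. Sokolov spaces are $\omega$-monolithic and $\omega$-stable. We show in ZFC that this does not extend to all cardinals: there is a Sokolov space $X$ with a dense subset of size $\omega_1$ and network weight at least $\omega_2$, and for this $X$ the space $C_p(X)$ is Sokolov but not $\omega_1$-stable. More generally, every scattered Lindel\"of $P$-space is Sokolov, and under GCH all such spaces are $\kappa$-monolithic if and only if $\kappa$ has countable cofinality.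
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces are Tychonoff, $\mathbb N=\{1,2,\dots\}$, and finite sets count as countable. A \emph{network} for a space $X$ is a family $\mathcal N$ of subsets of $X$ such that whenever $x\in O$ and $O$ is open, some $N\in\mathcal N$ satisfies $x\in N\subset O$; it is a base whose members need not be open. The \emph{network weight} $nw(X)$ is the least infinite cardinal $\kappa$ such that $X$ has a network of size at most $\kappa$, and the weight $w(X)$ is defined in the same way with bases. For $f:X\to X$ we write $f^n:X^n\to X^n$ for the product map $f^n(x_1,\dots,x_n)=(f(x_1),\dots,f(x_n))$, and we say that $f$ \emph{preserves} a set $F\subset X^n$ if $f^n(F)\subset F$.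

\begin{definition}\label{def:sokolov}
A space $X$ is a \emph{Sokolov space} if for every sequence $(F_n)_{n\in\mathbb N}$ in which each $F_n$ is a closed subset of $X^n$ there is a continuous map $f:X\to X$ such that $nw(f(X))\le\omega$ and $f$ preserves every $F_n$.
\end{definition}

A closed subset of $X^n$ is a closed $n$-ary relation on $X$, so the definition says that $X$ can be folded onto a small part of itself without destroying the given relations. If $nw(X)\le\omega$, the identity map does this. The restriction to one closed set in each power is only apparent.

\begin{lemma}\label{lem:countable}
Let $X$ be a Sokolov space and let $F_m\subset X^{k_m}$ be closed for $m\in\mathbb N$. Then there is a continuous $f:X\to X$ with $nw(f(X))\le\omega$ that preserves every $F_m$.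
\end{lemma}

\begin{proof}
We may assume $X\ne\emptyset$. Choose $N_1<N_2<\cdots$ with $N_m\ge k_m$, and apply Definition~\ref{def:sokolov} to the closed set $F_m\times X^{N_m-k_m}$ in the power $N_m$ and to the whole of $X^N$ in each remaining power $N$. If $x\in F_m$, extend $x$ to a point of $F_m\times X^{N_m-k_m}$; the image of this point lies in the same set, and its first $k_m$ coordinates form $f^{k_m}(x)$.
\end{proof}

Let $\kappa$ be an infinite cardinal. A space $X$ is \emph{$\kappa$-monolithic} if $nw(\overline A)\le\kappa$ for every $A\subset X$ with $|A|\le\kappa$. The \emph{$i$-weight} $iw(Y)$ of a space $Y$ is the least weight of a Tychonoff space onto which $Y$ can be mapped by a continuous bijection, and $X$ is \emph{$\kappa$-stable} if every continuous image $Y$ of $X$ with $iw(Y)\le\kappa$ satisfies $nw(Y)\le\kappa$. A space is \emph{monolithic} (\emph{stable}) if it is $\kappa$-monolithic ($\kappa$-stable) for every infinite $\kappa$. Thus in a monolithic space taking the closure of a set does not create a complicated subspace, and in a stable space an image with a small coarser topology is itself small.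

It is known that every Sokolov space is collectionwise normal, $\omega$-stable and $\omega$-monolithic. The last property takes one line. If $A\subset X$ is countable, Lemma~\ref{lem:countable} applied to the singletons $\{a\}$, $a\in A$, gives a continuous $f$ with $nw(f(X))\le\omega$ that fixes every point of $A$; the set of fixed points of $f$ is closed, so $\overline A\subset f(X)$. The following question was posed in \cite{nice}.

\medskip
\noindent\textbf{Problem.} \emph{Is every Sokolov space monolithic?}
\medskip

\noindent This is the same as asking whether every Sokolov space is stable. We shall not use the equivalence, and we answer both forms directly.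

There is a reason to expect a positive answer, at least at $\omega_1$. Let $A\subset X$ have size $\omega_1$ and write it as an increasing union of countable sets $A_\alpha$, $\alpha<\omega_1$. If every point of $\overline A$ lies in the closure of a countable subset of $A$, then $\overline A=\bigcup_\alpha\overline{A_\alpha}$ is a union of $\omega_1$ subspaces with countable networks, and so $nw(\overline A)\le\omega_1$. The argument also shows where a counterexample must live: it needs many points that are limits of $A$ but of no countable part of $A$. The extreme case is that of a \emph{$P$-space}, a space in which every $G_\delta$-set is open, since there every countable set is closed. All our counterexamples to monolithicity are $P$-spaces.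

\begin{theorem}\label{thm:main}
There is, in ZFC, a Sokolov space with a dense subset of size $\omega_1$ and network weight at least $\omega_2$. This space is not $\omega_1$-monolithic.
\end{theorem}

The stability form follows by passing to $C_p(X)$, the space of continuous real-valued functions on $X$ with the topology of pointwise convergence.

\begin{theorem}\label{thm:cp}
Let $\kappa$ be an infinite cardinal. If $X$ is a Sokolov space, $D\subset X$ is dense, $|D|\le\kappa$ and $nw(X)>\kappa$, then $C_p(X)$ is a Sokolov space that is not $\kappa$-stable. Hence there is a Sokolov space that is not $\omega_1$-stable.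
\end{theorem}

The space of Theorem~\ref{thm:main} belongs to a class that can be described in three words. A space is \emph{scattered} if each of its nonempty subspaces has an isolated point.

\begin{theorem}\label{thm:scattered}
Every scattered Lindel\"of $P$-space is a Sokolov space.
\end{theorem}

The last two results ask for which $\kappa$ this class contains a space that is not $\kappa$-monolithic.

\begin{theorem}\label{thm:cardinals}
Let $\kappa>\omega$ satisfy one of the following conditions:
\begin{itemize}
\item[(a)] $\kappa^\omega=\kappa$;
\item[(b)] there are more than $\kappa$ uncountable subsets of $\kappa$ with pairwise countable intersections.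
\end{itemize}
Then there is a scattered Lindel\"of $P$-space with a dense subset of size at most $\kappa$ and network weight greater than $\kappa$; it is Sokolov and not $\kappa$-monolithic. Condition \textup{(b)} holds if $\operatorname{cf}\kappa=\omega_1$, in particular for $\kappa=\omega_1$, and also if $2^\omega\le\kappa<2^{\omega_1}$. If $\kappa=\kappa^{<\kappa}>\omega$, there is such a space with a dense subset of size $\kappa$ and network weight $2^\kappa$, the largest possible value.
\end{theorem}

\begin{theorem}\label{thm:limit}
If $\kappa$ is a strong limit cardinal of countable cofinality ($\kappa=\omega$ included), then every $P$-space is $\kappa$-monolithic. Consequently, under GCH, all scattered Lindel\"of $P$-spaces are $\kappa$-monolithic if and only if $\operatorname{cf}\kappa=\omega$.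
\end{theorem}

For general Sokolov spaces we do not decide which cardinals $\kappa$ outside Theorem~\ref{thm:cardinals} admit counterexamples.

Section~\ref{sec:model} treats by hand the simplest $P$-space with a limit point, and Section~\ref{sec:shadow} extracts from it a criterion for the Sokolov property, phrased with countable elementary submodels. The criterion is applied in Section~\ref{sec:example} to the counterexample and in Section~\ref{sec:scattered} to all scattered Lindel\"of $P$-spaces. Section~\ref{sec:cardinals} proves Theorems~\ref{thm:cardinals} and~\ref{thm:limit}, and Section~\ref{sec:cp}, which can be read independently, proves Theorem~\ref{thm:cp}.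

\section{Networks and $P$-spaces}\label{sec:prelim}

We use four facts about network weight. Here $\lambda$ is an infinite cardinal.
\begin{itemize}
\item[(N1)] Network weight does not increase under passing to subspaces or continuous images: intersect the members of a network with the subspace, or take their images. A countable space has the countable network of singletons.
\item[(N2)] If $Z$ is a union of at most $\lambda$ subspaces of network weight at most $\lambda$, then $nw(Z)\le\lambda$, because the union of networks of the pieces is a network for $Z$.
\item[(N3)] If $Z$ has a discrete subspace $E$, then $nw(Z)\ge|E|$, because a network for a discrete space contains all singletons.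
\item[(N4)] If $Z$ has a dense subset $D$ with $|D|\le\lambda$, then $nw(Z)\le w(Z)\le 2^\lambda$. Indeed, by regularity the interiors of the closures of open sets $V$ form a base, and such a set is determined by $V\cap D$ because $\overline V=\overline{V\cap D}$.
\end{itemize}

In a $P$-space, countable intersections of open sets are open and countable unions of closed sets are closed; hence countable unions and countable intersections of clopen sets are clopen. Moreover, \emph{the clopen sets form a base}: if $x\in O$ with $O$ open, take a continuous $g:X\to[0,1]$ with $g(x)=1$ that vanishes off $O$; the open set $\{g>0\}=\bigcup_n\{g\ge 1/n\}$ is a countable union of closed sets, so it is clopen, and it lies between $x$ and $O$.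

Our spaces will be defined by assigning to each point $x$ of a set $X$ a family $\mathcal U_x$ of sets containing $x$, the \emph{basic neighborhoods} of $x$, and declaring $O\subset X$ open if every $x\in O$ has a basic neighborhood inside $O$. In each case the following will hold:
\begin{itemize}
\item[($*$)] the intersection of countably many members of $\mathcal U_x$ contains a member of $\mathcal U_x$.
\end{itemize}
Then the open sets form a topology in which countable intersections of open sets are open. If in addition all basic neighborhoods are clopen and any two points are separated by a clopen set, then $X$ is a Hausdorff space with a clopen base, hence Tychonoff, and it is a $P$-space.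

\section{One limit point}\label{sec:model}

Let $D$ be an uncountable set and $L=D\cup\{\infty\}$, where the points of $D$ are isolated and the basic neighborhoods of $\infty$ are the sets $L\setminus C$ with $C\subset D$ countable. All these sets are clopen and ($*$) holds, so $L$ is a $P$-space. We show by hand that $L$ is Sokolov.

For countable $C\subset D$ let $r_C:L\to L$ be the identity on $C\cup\{\infty\}$ and send $D\setminus C$ to $\infty$. The image is countable. The fibers are the singletons $\{c\}$, $c\in C$, and the set $L\setminus C$; they are open, so $r_C$ is continuous. The task is to choose $C$ so that $r_C$ preserves given closed sets.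

An example shows what kind of condition on $C$ arises. Let $h:D\to D$ be a bijection and $F=\{(d,h(d)):d\in D\}\cup\{(\infty,\infty)\}$. This set is closed in $L^2$: the point $(d,\infty)$ has the neighborhood $\{d\}\times(L\setminus\{h(d)\})$ missing $F$, the point $(\infty,d)$ has the neighborhood $(L\setminus\{h^{-1}(d)\})\times\{d\}$, and points of $D^2$ are isolated. The map $r_C$ preserves $F$ exactly when $d$ and $h(d)$ are always both in $C$ or both outside $C$, that is, when $C$ is closed under $h$ and $h^{-1}$. So $C$ must be found by a closing-off argument.

Let $F_n\subset L^n$ be closed for $n\in\mathbb N$. For each $n$ and each $y\in L^n\setminus F_n$ fix a countable $C_y\subset D$ such that the box $\prod_{i\le n}U_i$ misses $F_n$, where $U_i=\{y_i\}$ if $y_i\in D$ and $U_i=L\setminus C_y$ if $y_i=\infty$. Put $C_0=\emptyset$, let $C_{k+1}$ be the union of $C_k$ and of the sets $C_y$ for all $n$ and all $y\in(C_k\cup\{\infty\})^n\setminus F_n$, and let $C=\bigcup_kC_k$. Each $C_k$ is countable. A point $y\in(C\cup\{\infty\})^n\setminus F_n$ has finitely many coordinates, so it is treated at some stage and $C_y\subset C$. Consequently the fiber $r_C^{-1}(y_i)$ lies in $U_i$ for each $i$, and no point of $F_n$ is sent to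 $y$ by $r_C^n$. Hence $r_C$ preserves every $F_n$.

Three features of this argument persist in the general case. The map is a retraction onto a countable set. It is continuous because its fibers are open. And it preserves $F_n$ because the fiber over $y_i$ lies inside every neighborhood of $y_i$ that was named during the closing-off. The space $L$ itself is monolithic, since $\overline A\subset A\cup\{\infty\}$ for every $A\subset L$; a counterexample needs many limit points, and then the list of objects to be closed off grows. Elementary submodels do this bookkeeping once and for all.

\section{Shadows}\label{sec:shadow}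

For a regular uncountable cardinal $\chi$, let $H(\chi)$ be the collection of sets whose transitive closure has size less than $\chi$. A subset $M\subset H(\chi)$ is an \emph{elementary submodel} if every first-order formula of set theory with parameters in $M$ has the same truth value in $(M,\in)$ and in $(H(\chi),\in)$. Given a space $X$, we take $\chi$ so large that $H(\chi)$ contains $X$, its finite powers, all their subsets and all families and sequences of such subsets. The statements that we use quantify only over such objects, so they hold in $H(\chi)$ exactly when they are true. By a \emph{countable model containing $p$} we mean a countable elementary submodel $M$ of $H(\chi)$ with $p\in M$. We need three facts.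
\begin{itemize}
\item[(E1)] For any finitely many elements of $H(\chi)$ there is a countable model containing them (the L\"owenheim--Skolem theorem).
\item[(E2)] If there is an object with a property whose parameters lie in $M$, then there is such an object in $M$. In particular, $M$ contains every object that is uniquely defined from parameters in $M$: each natural number, finite tuples of elements of $M$ and the entries of finite tuples in $M$, the sets $A\cap B$ and $A\setminus B$ for $A,B\in M$, and the value $e(a)$ for a function $e\in M$ and an argument $a\in M$.
\item[(E3)] If $E\in M$ is countable, then $E\subset M$. For if $E\neq\emptyset$, then (E2) gives a surjection $e:\omega\to E$ in $M$, and $e(n)\in M$ for each $n$.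
\end{itemize}
Fact (E3) replaces the step $C_y\subset C$ of Section~\ref{sec:model}.

Let $X$ be a $P$-space, $\mathcal C$ its family of clopen sets, and $M$ a countable model containing $X$ and its topology. Then $\mathcal C\in M$, and $\mathcal C\cap M$ is a countable family closed under finite intersections and complements. We want a retraction of $X$ onto $X\cap M$ whose fiber over $y$ lies in every member of $\mathcal C\cap M$ that contains $y$. This requirement determines the retraction.

\begin{definition}\label{def:shadow}
A point $y\in X\cap M$ is an \emph{$M$-shadow} of $x\in X$ if $x\in U$ whenever $y\in U\in\mathcal C\cap M$.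
\end{definition}

Since $\mathcal C\cap M$ is closed under complements, this says that $x$ and $y$ belong to the same members of $\mathcal C\cap M$: the model cannot tell $x$ from $y$. In the space $L$, the point $\infty$ is an $M$-shadow of each $d\in D\setminus M$, because for $\infty\in U\in\mathcal C\cap M$ the countable set $L\setminus U$ belongs to $M$ and so is contained in $M$.

\begin{lemma}\label{lem:shadow}
Let $X$ be a $P$-space and $M$ a countable model containing $X$ and its topology.
\begin{itemize}
\item[(i)] Every $x\in X$ has at most one $M$-shadow, and every $y\in X\cap M$ is its own $M$-shadow.
\item[(ii)] Suppose that every $x\in X$ has an $M$-shadow $r(x)$. Then $r$ is a continuous retraction of $X$ onto the countable set $X\cap M$, and $r$ preserves every closed set $F\subset X^n$ with $F\in M$.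
\end{itemize}
Consequently, $X$ is Sokolov if there is $p\in H(\chi)$ such that, for every countable model $M$ containing $X$, its topology and $p$, every point of $X$ has an $M$-shadow.
\end{lemma}

\begin{proof}
(i) If $y\ne y'$ are points of $X\cap M$, some clopen set contains $y$ and not $y'$, and by (E2) there is such a set $U$ in $M$. If both points were shadows of $x$, then $x$ would lie in $U$ and in $X\setminus U$. The second statement is immediate from the definition.

(ii) Let $y\in X\cap M$. By (i), $r(x)=y$ if and only if $y$ is a shadow of $x$, so
\[
r^{-1}(y)=\bigcap\{U\in\mathcal C\cap M:\ y\in U\}.
\]
This is a countable intersection of open sets, hence open because $X$ is a $P$-space. The preimage of any set is a union of fibers, so $r$ is continuous.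

Let $F\in M$ be closed in $X^n$, let $x\in F$ and $y=r^n(x)$, and suppose $y\notin F$. There are clopen sets $U_i\ni y_i$ with $\prod_{i\le n}U_i\cap F=\emptyset$. The parameters $y$, $F$, $\mathcal C$ of this statement lie in $M$, so by (E2) we may take $U_1,\dots,U_n\in M$. Then $x_i\in U_i$ for all $i$ by the definition of a shadow, so $x\in\prod_iU_i\cap F$, a contradiction.

Finally, given closed sets $F_n\subset X^n$, take by (E1) a countable model $M$ containing $X$, its topology, $p$ and the sequence $(F_n)_n$. Each $F_n$ belongs to $M$ by (E2), and $r$ is the map required by Definition~\ref{def:sokolov}.
\end{proof}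

\section{The counterexample}\label{sec:example}

By (N3), to make the network weight exceed the size of a dense set $D$ it is enough to attach to a discrete set $D$ a discrete set of more than $|D|$ limit points. In a $P$-space a limit point of $D$ must be a limit of uncountable subsets only, and the simplest choice is to let it be the point at infinity of a copy of the space $L$ built on an uncountable set $A\subset D$. Two such points can be separated exactly when the corresponding sets have countable intersection. A countable model contains only countably many of the new points, so the others need a shadow, and one further point $\infty$ is added to serve as that shadow.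

\subsection*{The space $X(D,\mathcal A)$}
Let $D$ be a set and $\mathcal A$ an uncountable family of uncountable subsets of $D$ with pairwise countable intersections. Let $X(D,\mathcal A)=D\cup\mathcal A\cup\{\infty\}$, where the three parts are disjoint. (Replacing $D$ by $D\times\{0\}$ makes the points of $D$ finite sets, so that none of them is a member of $\mathcal A$.) The basic neighborhoods are
\begin{itemize}
\item $\{d\}$ for $d\in D$;
\item $U(A,C)=\{A\}\cup(A\setminus C)$ for $A\in\mathcal A$, where $C\subset D$ is countable;
\item $W(\mathcal B,C)=X(D,\mathcal A)\setminus\bigl(C\cup\bigcup_{B\in\mathcal B}(\{B\}\cup B)\bigr)$ for $\infty$, where $\mathcal B\subset\mathcal A$ and $C\subset D$ are countable.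
\end{itemize}

\begin{lemma}\label{lem:space}
The space $X=X(D,\mathcal A)$ is a scattered Lindel\"of $P$-space. The set $D$ is dense in $X$, and $nw(X)\ge|\mathcal A|$.
\end{lemma}

\begin{proof}
Condition ($*$) holds because $\bigcap_kU(A,C_k)=U(A,\bigcup_kC_k)$ and $\bigcap_kW(\mathcal B_k,C_k)=W(\bigcup_k\mathcal B_k,\bigcup_kC_k)$. We check that the basic neighborhoods are clopen; points of $D$ need no attention, since $\{d\}$ is a basic neighborhood.

The set $\{d\}$ is open, and its complement contains $U(A,\{d\})$ for each $A\in\mathcal A$ and $W(\emptyset,\{d\})$. The set $U(A,C)$ is open, as its only point outside $D$ is $A$. Its complement contains $W(\{A\},\emptyset)$ and, for $B\in\mathcal A\setminus\{A\}$, the set $U(B,A\cap B)$, which is a basic neighborhood of $B$ because $A\cap B$ is countable. The complement of $W(\mathcal B,C)$ is the open set $C\cup\bigcup_{B\in\mathcal B}U(B,\emptyset)$. Finally, $W(\mathcal B,C)$ is open: for $A\in\mathcal A\setminus\mathcal B$ the set $C'=C\cup\bigcup_{B\in\mathcal B}(A\cap B)$ is countable and $U(A,C')\subset W(\mathcal B,C)$.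

The clopen set $\{d\}$ separates $d$ from all other points, and $U(A,\emptyset)$ separates $A$ from $\infty$ and from the other members of $\mathcal A$. By Section~\ref{sec:prelim}, $X$ is a Tychonoff $P$-space.

Given an open cover of $X$, one member contains some $W(\mathcal B,C)$. For each $B\in\mathcal B$ one member contains some $U(B,C_B)$. What remains uncovered lies in the countable set $C\cup\bigcup_{B\in\mathcal B}C_B$. So $X$ is Lindel\"of.

Let $S\subset X$ be nonempty. A point of $S\cap D$ is isolated in $S$. If $S\cap D=\emptyset$ and $A\in S\cap\mathcal A$, then $U(A,\emptyset)\cap S=\{A\}$. Otherwise $S=\{\infty\}$. So $X$ is scattered. Taking $S=\mathcal A$ we see that $\mathcal A$ is a discrete subspace, and $nw(X)\ge|\mathcal A|$ by (N3).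

Each $U(A,C)$ meets $D$ because $A$ is uncountable. Each $W(\mathcal B,C)$ contains some $A\in\mathcal A$ because $\mathcal A$ is uncountable, and being open it contains a basic neighborhood of $A$. Hence $D$ is dense.
\end{proof}

\begin{proposition}\label{prop:sokolov}
The space $X=X(D,\mathcal A)$ is Sokolov.
\end{proposition}

\begin{proof}
Let $M$ be a countable model containing $X$, its topology and the pair $(D,\mathcal A)$. Then $\infty\in M$, as the only point of $X\setminus(D\cup\mathcal A)$. By Lemma~\ref{lem:shadow} it suffices to find an $M$-shadow for each $x\in X\setminus M$.

Suppose first that $x\in D\setminus M$ and $x\in A$ for some $A\in\mathcal A\cap M$. We show that $A$ is a shadow of $x$. Let $U\in M$ be clopen with $A\in U$. By (E2) there is a countable $C\in M$ with $U(A,C)\subset U$, and $C\subset M$ by (E3). Hence $x\in A\setminus M\subset A\setminus C\subset U$.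

In the remaining cases, either $x\in\mathcal A\setminus M$, or $x\in D\setminus M$ and $x$ lies in no member of $\mathcal A\cap M$. We show that $\infty$ is a shadow of $x$. Let $U\in M$ be clopen with $\infty\in U$. By (E2) there are countable $\mathcal B,C\in M$ with $W(\mathcal B,C)\subset U$, and $\mathcal B\subset\mathcal A\cap M$, $C\subset D\cap M$ by (E3). If $x\in\mathcal A\setminus M$, then $x\notin\mathcal B$. If $x\in D\setminus M$ lies in no member of $\mathcal A\cap M$, then $x\notin C\cup\bigcup\mathcal B$. In both cases $x\in W(\mathcal B,C)\subset U$.
\end{proof}

The retraction is explicit. Its fibers are $\{d\}$ for $d\in D\cap M$, the set $U(A,A\cap M)$ for $A\in\mathcal A\cap M$, and $W(\mathcal A\cap M,D\cap M)$ over $\infty$. The fibers over distinct $A,B\in\mathcal A\cap M$ are disjoint for a concrete reason: $A\cap B$ is a countable element of $M$, so $A\cap B\subset M$.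

\subsection*{A large family on $\omega_1$}
It remains to find $\mathcal A$ with $|\mathcal A|>|D|=\omega_1$. The branches of the binary tree of height $\omega_1$ have pairwise countable intersections, but this tree has $2^\omega$ nodes, which may be more than $\omega_1$. A diagonal construction needs no cardinal arithmetic.

\begin{lemma}\label{lem:ad}
If $\operatorname{cf}\kappa=\omega_1$, there are $\kappa^+$ uncountable subsets of $\omega_1\times\kappa$ with pairwise countable intersections.
\end{lemma}

\begin{proof}
Write $\kappa=\bigcup_{\alpha<\omega_1}I_\alpha$ with the sets $I_\alpha$ increasing and $|I_\alpha|<\kappa$; one may take initial segments along a cofinal sequence of length $\omega_1$, and $I_\alpha=\alpha$ if $\kappa=\omega_1$. We construct functions $g_\xi:\omega_1\to\kappa$, $\xi<\kappa^+$, by recursion, so that any two of them agree at only countably many points. At stage $\xi$ there may be $\kappa$ earlier functions, whose values at a given $\alpha$ may exhaust $\kappa$; but each earlier function needs to be avoided only from some point on. Fix an injection $e:\xi\to\kappa$, which exists since $|\xi|\le\kappa$, and for each $\alpha<\omega_1$ choose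
\[
g_\xi(\alpha)\in\kappa\setminus\{g_\eta(\alpha):\ \eta<\xi,\ e(\eta)\in I_\alpha\}.
\]
The excluded set has size at most $|I_\alpha|<\kappa$. If $\eta<\xi$, there is $\alpha_0<\omega_1$ with $e(\eta)\in I_{\alpha_0}$, and then $g_\xi(\alpha)\neq g_\eta(\alpha)$ for all $\alpha\ge\alpha_0$. So the graphs of the $g_\xi$ are $\kappa^+$ distinct uncountable sets with pairwise countable intersections.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $D=\omega_1\times\omega_1$ and let $\mathcal A$ be the family of $\omega_2$ sets given by Lemma~\ref{lem:ad} for $\kappa=\omega_1$. The space $X=X(D,\mathcal A)$ is Sokolov by Proposition~\ref{prop:sokolov}. By Lemma~\ref{lem:space}, $\overline D=X$ and $nw(X)\ge\omega_2$, while $|D|=\omega_1$.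
\end{proof}

\section{Scattered Lindel\"of $P$-spaces}\label{sec:scattered}

The \emph{Cantor--Bendixson derivatives} of a space $X$ are defined by recursion: $X^{(0)}=X$, the set $X^{(\alpha+1)}$ consists of the points of $X^{(\alpha)}$ that are not isolated in $X^{(\alpha)}$, and $X^{(\alpha)}=\bigcap_{\beta<\alpha}X^{(\beta)}$ for limit $\alpha$. These sets are closed and decreasing. If $X$ is scattered, they decrease strictly until they become empty, so every $x\in X$ has a \emph{rank} $\operatorname{rk}(x)$, the ordinal $\alpha$ with $x\in X^{(\alpha)}\setminus X^{(\alpha+1)}$, and every $U\subset X$ has a \emph{height} $\rho(U)$, the least $\alpha$ with $U\cap X^{(\alpha)}=\emptyset$. In $X(D,\mathcal A)$ the points of $D$, the points of $\mathcal A$ and the point $\infty$ have ranks $0$, $1$ and $2$.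

In general there is no list of cases from which to read off the shadow of $x$, and it has to be located intrinsically. In $X(D,\mathcal A)$, let $d\in A\setminus M$ with $A\in\mathcal A\cap M$. A clopen set of height $1$ is a closed discrete subset of a Lindel\"of space, hence countable; if it belongs to $M$, it is contained in $M$ and misses $d$. So $U(A,\emptyset)$, of height $2$, has the least height among the clopen sets in $M$ that contain $d$, and the shadow $A$ is its point of top rank. This description generalizes.

\begin{proof}[Proof of Theorem~\ref{thm:scattered}]
Let $X$ be a scattered Lindel\"of $P$-space, $\mathcal C$ its family of clopen sets, $M$ a countable model containing $X$ and its topology, and $x\in X$. By Lemma~\ref{lem:shadow} it suffices to find an $M$-shadow of $x$. The sequence of derivatives up to the first empty one and the function $\rho$ are defined from $X$ and its topology, so they belong to $M$ by (E2).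

Among the sets $U\in\mathcal C\cap M$ with $x\in U$ (one of them is $X$) choose one with $\alpha=\rho(U)$ minimal. Then $\alpha\in M$, and $\alpha\ne0$ because $U\neq\emptyset$. The choice of $U$ will be used in the form
\begin{itemize}
\item[($\dagger$)] if $V\in\mathcal C\cap M$ and $\rho(V)<\alpha$, then $x\notin V$.
\end{itemize}

\emph{The ordinal $\alpha$ is not a limit.} Suppose it is. Each $z\in U$ has rank less than $\alpha$ and lies outside the closed set $X^{(\operatorname{rk}(z)+1)}$, so there is a clopen $V$ with $z\in V\subset U\setminus X^{(\operatorname{rk}(z)+1)}$, and $\rho(V)\le\operatorname{rk}(z)+1<\alpha$. The closed subspace $U$ is Lindel\"of, so $U$ is covered by a countable family $\mathcal V$ of clopen sets of height less than $\alpha$. By (E2) we may take $\mathcal V\in M$, and then $\mathcal V\subset M$ by (E3). Some member of $\mathcal V$ contains $x$, contrary to ($\dagger$).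

\emph{The top level of $U$.} So $\alpha=\beta+1$ with $\beta\in M$. The set $T=U\cap X^{(\beta)}$ belongs to $M$, and it is closed and nonempty. It misses $X^{(\beta+1)}$, so each of its points is isolated in $X^{(\beta)}$, and $T$ is discrete. A closed discrete subset of a Lindel\"of space is countable, so $T\subset M$ by (E3). A clopen set $V\subset U$ that misses $T$ misses $X^{(\beta)}$, and so $\rho(V)\le\beta<\alpha$.

For each $y\in T$ there is a clopen set $O_y$ with $O_y\subset U$ and $O_y\cap T=\{y\}$, since $y$ is isolated in $T$ and clopen sets form a base. By (E2) the assignment $y\mapsto O_y$ may be taken in $M$, and then $O_y\in M$ for each $y\in T$. The remainder $R=U\setminus\bigcup_{y\in T}O_y$ belongs to $M$, it is clopen because $T$ is countable and $X$ is a $P$-space, and it misses $T$. By ($\dagger$), $x\notin R$, so $x\in O_y$ for some $y\in T$.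

\emph{This $y$ is a shadow of $x$.} Let $y\in W\in\mathcal C\cap M$. The set $O_y\setminus W$ belongs to $\mathcal C\cap M$, lies in $U$ and misses $T$. By ($\dagger$) it does not contain $x$. Since $x\in O_y$, we conclude that $x\in W$.
\end{proof}

\begin{remark}\label{rem:hypotheses}
Scatteredness provides the ordinal that is minimized. The Lindel\"of property produces the countable objects $\mathcal V$ and $T$ to which (E3) applies. The $P$-property makes $R$ clopen and the retraction continuous. The last two hypotheses cannot be dropped.

The discrete space $E$ of size $\omega_1$ is a scattered $P$-space. Fix an injection $h:E\to\{0,1\}^\omega$. A map $f:E\to E$ that preserves the countably many closed sets $\{z\in E:h(z)(k)=i\}$ satisfies $h\circ f=h$, so $f$ is the identity and $nw(f(E))=\omega_1$. By Lemma~\ref{lem:countable}, $E$ is not Sokolov.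

Next, repeat the definition of $X(D,\mathcal A)$ with $D$ the countable tree of finite $0$--$1$ sequences, $\mathcal A$ the family of its $2^\omega$ branches, and finite sets $C$ and $\mathcal B$ in place of countable ones. The proof of Lemma~\ref{lem:space}, with the same change, shows that this space is compact and scattered, that $D$ is dense and that $\mathcal A$ is discrete. So it is not $\omega$-monolithic, hence not Sokolov. The same construction thus destroys the Sokolov property at $\omega$ and is compatible with it at $\omega_1$, because the maps in Definition~\ref{def:sokolov} can be forced to fix countably many points but not $\omega_1$ points.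
\end{remark}

\section{The cardinals at which monolithicity fails}\label{sec:cardinals}

Under condition (b) of Theorem~\ref{thm:cardinals} the space $X(D,\mathcal A)$ suffices. Under condition (a) there is a natural tree with $\kappa$ nodes and more than $\kappa$ branches: the functions into $\kappa$ whose domain is an ordinal below the least $\theta$ with $\kappa^\theta>\kappa$. If $\theta>\omega_1$, two branches may share uncountably many nodes. Moreover, if all nodes were isolated and the neighborhoods of a branch were its tails, then an initial segment of length $\omega_1$ would have no limit point, and it would be an uncountable closed discrete set. We therefore make every node at a level of uncountable cofinality a limit of its predecessors. The resulting space may have many Cantor--Bendixson levels, and the full strength of Theorem~\ref{thm:scattered} is used.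

\subsection*{The tree space}
Let $\kappa$ and $\theta$ be uncountable cardinals with $\operatorname{cf}\theta>\omega$. Let $T$ be the set of all functions $t:\alpha\to\kappa$ with $\alpha\le\theta$, ordered by inclusion, and let $D=\{t\in T:\operatorname{dom}t<\theta\}$. For $s\subsetneq t$ in $T$ put
\[
{\downarrow}t=\{u\in T:u\subseteq t\},\qquad (s,t]=\{u\in T:s\subsetneq u\subseteq t\}={\downarrow}t\setminus{\downarrow}s .
\]
Call $t$ \emph{long} if $\operatorname{dom}t$ is a limit ordinal of uncountable cofinality, and \emph{short} otherwise. Let $Y(\kappa,\theta)=T\cup\{\infty\}$ with the basic neighborhoods
\begin{itemize}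
\item $\{t\}$ for short $t$;
\item $(s,t]$ with $s\subsetneq t$ for long $t$;
\item $Y(\kappa,\theta)\setminus\bigcup_{i\in\omega}{\downarrow}t_i$ with $t_i\in T$ for $\infty$.
\end{itemize}
For $\theta=\omega_1$ all points of $D$ are short, and $Y(\kappa,\omega_1)$ is $X(D,\mathcal A)$ for the family $\mathcal A$ of branches of $D$: a countable subset of a branch lies in an initial segment, and initial segments are countable.

\begin{lemma}\label{lem:tree}
The space $Y=Y(\kappa,\theta)$ is a scattered Lindel\"of $P$-space. The set $D$ is dense in $Y$, and $nw(Y)\ge\kappa^\theta$.
\end{lemma}

\begin{proof}
\emph{Condition} ($*$). Let $t$ be long and $s_k\subsetneq t$ for $k\in\omega$. Then $s=\bigcup_ks_k$ is a restriction of $t$ with domain $\sup_k\operatorname{dom}s_k<\operatorname{dom}t$, by uncountable cofinality, and $(s,t]\subset\bigcap_k(s_k,t]$. The basic neighborhoods of $\infty$ are closed under countable intersections. So countable intersections of open sets are open.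

\emph{The sets ${\downarrow}t$ are clopen.} If $u\in{\downarrow}t$ is long, then $(\emptyset,u]\subset{\downarrow}t$; so ${\downarrow}t$ is open. The complement $Y\setminus{\downarrow}t$ is a basic neighborhood of $\infty$. If $u\in T\setminus{\downarrow}t$ is long, then $u$ is the union of its proper restrictions, so $u|_\gamma\not\subseteq t$ for some $\gamma<\operatorname{dom}u$. No extension of $u|_\gamma$ is contained in $t$, so $(u|_\gamma,u]\cap{\downarrow}t=\emptyset$. Thus ${\downarrow}t$ is closed.

\emph{Basic neighborhoods are clopen.} The set $(s,t]$ is a difference of clopen sets. For short $t$ the open set $\{t\}={\downarrow}t\setminus\bigcup_{s\subsetneq t}{\downarrow}s$ is a closed set minus an open set, hence closed. The set $\bigcap_i(Y\setminus{\downarrow}t_i)$ is a countable intersection of clopen sets, so it is closed and also open.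

\emph{Separation.} If $u\ne t$ in $T$, then $u\not\subseteq t$ or $t\not\subseteq u$, so ${\downarrow}t$ or ${\downarrow}u$ contains exactly one of the two points; and ${\downarrow}t$ separates $t$ from $\infty$. By Section~\ref{sec:prelim}, $Y$ is a Tychonoff $P$-space.

\emph{Lindel\"of.} The complement of a basic neighborhood of $\infty$ is a countable union of sets ${\downarrow}t$, so it suffices to show that each ${\downarrow}t$ is Lindel\"of. We use induction on $\alpha=\operatorname{dom}t$. If $\alpha=0$, then ${\downarrow}t$ is a singleton. If $\alpha=\beta+1$, then ${\downarrow}t=\{t\}\cup{\downarrow}(t|_\beta)$. If $\alpha$ is the limit of an increasing sequence $(\alpha_k)_{k\in\omega}$, then ${\downarrow}t=\{t\}\cup\bigcup_k{\downarrow}(t|_{\alpha_k})$. In these cases ${\downarrow}t$ is a countable union of Lindel\"of subspaces. If $t$ is long, a member of a given open cover contains some $(s,t]$, and ${\downarrow}t\setminus(s,t]={\downarrow}s$ is Lindel\"of by the induction hypothesis.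

\emph{Scattered.} Let $S\subset Y$ be nonempty and different from $\{\infty\}$. If $t\in S\cap T$ has the least domain among the points of $S\cap T$, then ${\downarrow}t\cap S=\{t\}$.

\emph{Density and network weight.} If $\operatorname{dom}t=\theta$, then $t$ is long because $\operatorname{cf}\theta>\omega$, and $(s,t]$ contains the point $t|_{\operatorname{dom}s+1}$ of $D$. Each ${\downarrow}t_i$ contains at most one of the $\kappa>\omega$ functions with domain $1$, so every basic neighborhood of $\infty$ meets $D$. Hence $D$ is dense. Finally, $T\setminus D$ is the set of all functions $\theta\to\kappa$, and ${\downarrow}t\cap(T\setminus D)=\{t\}$ for $t\in T\setminus D$. So $T\setminus D$ is a discrete subspace of size $\kappa^\theta$, and (N3) applies.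
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cardinals}]
In each case the space is Sokolov by Theorem~\ref{thm:scattered}, and its dense subset witnesses that it is not $\kappa$-monolithic.

\emph{Condition} (b). Let $\mathcal A$ be the given family on a set $D$ of size $\kappa$. By Lemma~\ref{lem:space}, $X(D,\mathcal A)$ is a scattered Lindel\"of $P$-space with dense subset $D$ and network weight at least $|\mathcal A|>\kappa$. If $\operatorname{cf}\kappa=\omega_1$, then (b) holds by Lemma~\ref{lem:ad}, since $|\omega_1\times\kappa|=\kappa$. If $2^\omega\le\kappa<2^{\omega_1}$, consider the tree of functions $\alpha\to\{0,1\}$ with $\alpha<\omega_1$. It has at most $\omega_1\cdot2^\omega=2^\omega\le\kappa$ nodes, so it can be identified with a subset of $\kappa$. Each $b:\omega_1\to\{0,1\}$ determines the uncountable branch $\{b|_\alpha:\alpha<\omega_1\}$, and if $b(\gamma)\ne b'(\gamma)$, the two branches share only nodes $b|_\alpha$ with $\alpha\le\gamma$. This gives $2^{\omega_1}>\kappa$ sets as in (b).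

\emph{Condition} (a). Let $\theta$ be the least cardinal with $\kappa^\theta>\kappa$. Then $\theta\le\kappa$ because $\kappa^\kappa=2^\kappa>\kappa$, and $\theta>\omega$ because $\kappa^\omega=\kappa$. Condition (a) is used a second time to see that $\operatorname{cf}\theta>\omega$. Otherwise $\theta=\sum_{k\in\omega}\theta_k$ with cardinals $0<\theta_k<\theta$, and
\[
\kappa^\theta=\prod_{k\in\omega}\kappa^{\theta_k}=\kappa^\omega=\kappa,
\]
a contradiction. So Lemma~\ref{lem:tree} applies to $Y=Y(\kappa,\theta)$ and gives $nw(Y)\ge\kappa^\theta>\kappa$. The dense set satisfies $\kappa\le|D|=\sum_{\alpha<\theta}\kappa^{|\alpha|}\le\theta\cdot\kappa=\kappa$.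

\emph{The case $\kappa=\kappa^{<\kappa}>\omega$.} Here $\kappa^\lambda=\kappa$ for $0<\lambda<\kappa$. Taking $\lambda=\omega$ gives (a), and $\theta=\kappa$. Hence $nw(Y)\ge\kappa^\kappa=2^\kappa$. By (N4), no space with a dense subset of size at most $\kappa$ has network weight above $2^\kappa$, so $nw(Y)=2^\kappa$ and this value is the largest possible.
\end{proof}

For example, CH gives $\omega_1^{<\omega_1}=\omega_1^\omega=(2^\omega)^\omega=\omega_1$, so under CH there is a Sokolov space with a dense subset of size $\omega_1$ and network weight exactly $2^{\omega_1}$.

At countable cofinality the $P$-property works in the opposite direction: closure commutes with countable unions, so a set of size $\kappa$ has no limit points beyond those of its smaller pieces.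

\begin{proof}[Proof of Theorem~\ref{thm:limit}]
Recall that $\kappa$ is a strong limit if $2^\lambda<\kappa$ for all $\lambda<\kappa$. Let $X$ be a $P$-space and $A\subset X$ with $|A|\le\kappa$. Since $\operatorname{cf}\kappa=\omega$, we can write $A=\bigcup_{k\in\omega}A_k$ with $|A_k|<\kappa$. The union $\bigcup_k\overline{A_k}$ is closed, so it equals $\overline A$. If $A_k$ is finite, then $\overline{A_k}=A_k$ and $nw(\overline{A_k})=\omega\le\kappa$. If $A_k$ is infinite, then $nw(\overline{A_k})\le2^{|A_k|}<\kappa$ by (N4). By (N2), $nw(\overline A)\le\kappa$.

Assume GCH. If $\operatorname{cf}\kappa=\omega$, then either $\kappa=\omega$, or $\kappa$ is singular and hence a limit cardinal, so that $2^\lambda=\lambda^+<\kappa$ for infinite $\lambda<\kappa$. In both cases $\kappa$ is a strong limit and the first part applies. If $\operatorname{cf}\kappa>\omega$, then every function $\omega\to\kappa$ maps into some infinite ordinal $\alpha<\kappa$, and $|\alpha|^\omega\le2^{|\alpha|}=|\alpha|^+\le\kappa$. So $\kappa^\omega\le\kappa\cdot\kappa=\kappa$, and Theorem~\ref{thm:cardinals}(a) gives a scattered Lindel\"of $P$-space that is not $\kappa$-monolithic.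
\end{proof}

\section{Function spaces and stability}\label{sec:cp}

The space $C_p(Z)$ carries the topology induced from the product $\mathbb R^Z$; it is Tychonoff. Let $\mathcal I$ be the countable family of open intervals with rational endpoints. The sets $\{h\in C_p(Z):h(z_j)\in I_j\text{ for }j\le k\}$ with $z_j\in Z$ and $I_j\in\mathcal I$ form a base. Passing from $X$ to $C_p(X)$ turns a small dense subset into a small $i$-weight and keeps the network weight, by the following theorem of Arhangel'skii.

\begin{lemma}\label{lem:arh}
For every space $Z$, $nw(C_p(Z))=nw(Z)$.
\end{lemma}

\begin{proof}
Let $\mathcal N$ be a network for $Z$. The sets $\{h:h(N_j)\subset I_j\text{ for }j\le k\}$ with $N_j\in\mathcal N$ and $I_j\in\mathcal I$ form a network for $C_p(Z)$: if $g(z_j)\in I_j$ for $j\le k$, choose $N_j$ with $z_j\in N_j\subset g^{-1}(I_j)$. There are at most $|\mathcal N|\cdot\omega$ such sets. Conversely, let $\mathcal S$ be a network for $C_p(Z)$, and for $S\in\mathcal S$ put $Z_S=\{z\in Z:h(z)>0\text{ for all }h\in S\}$. If $z\in O$ with $O$ open, take a continuous $g$ with $g(z)=1$ that vanishes off $O$, and $S\in\mathcal S$ with $g\in S\subset\{h:h(z)>0\}$. Then $z\in Z_S\subset\{g>0\}\subset O$.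
\end{proof}

The next statement is a known theorem of Tkachuk; we include a short proof. A map $f:X\to X$ induces $f^*:C_p(X)\to C_p(X)$, $f^*(g)=g\circ f$, and the question is which closed sets $f$ must preserve in order that $f^*$ preserve a closed set $G\subset C_p(X)^n$. The set $G$ is determined by the basic open sets that miss it. A basic open set is given by a point of some $X^k$ and a matrix of rational intervals. For each of the countably many matrices, the points of $X^k$ that yield a basic open set missing $G$ form a closed set. All powers $X^k$ are needed here, even for $n=1$.

\begin{proposition}\label{prop:cp}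
If $X$ is a nonempty Sokolov space, then $C_p(X)$ is a Sokolov space.
\end{proposition}

\begin{proof}
Let $G_n\subset C_p(X)^n$ be closed for $n\in\mathbb N$. For $n,k\in\mathbb N$ and an $n\times k$ matrix $I=(I_{ij})$ with entries in $\mathcal I$, put
\[
F_{n,I}=\{x\in X^k:\ \text{for every }g\in G_n\text{ there are }i\le n,\ j\le k\text{ with }g_i(x_j)\notin I_{ij}\}.
\]
For fixed $g$, the condition defines the union of the finitely many closed sets $\{x:g_i(x_j)\notin I_{ij}\}$, so $F_{n,I}$ is an intersection of closed sets. There are countably many pairs $(n,I)$, so Lemma~\ref{lem:countable} gives a continuous $f:X\to X$ that preserves every $F_{n,I}$ and such that $Q=f(X)$ has $nw(Q)\le\omega$.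

The map $f^*$ is continuous, because for each $x\in X$ the coordinate $g\mapsto g(f(x))$ is continuous. For the same reason the map $C_p(Q)\to C_p(X)$, $h\mapsto h\circ f$, is continuous. It sends the subspace $\{g|_Q:g\in C_p(X)\}$ of $C_p(Q)$ onto $f^*(C_p(X))$. By (N1) and Lemma~\ref{lem:arh}, $nw(f^*(C_p(X)))\le nw(C_p(Q))=nw(Q)\le\omega$.

Suppose that $g\in G_n$ but $u=(g_1\circ f,\dots,g_n\circ f)\notin G_n$. Take a product of basic neighborhoods of $u_1,\dots,u_n$ that misses $G_n$. Let $x_1,\dots,x_k$ list all points of $X$ that occur in them, with $k\ge1$, and shrink the product by choosing for every pair $i,j$ a sufficiently short interval $I_{ij}\in\mathcal I$ around $u_i(x_j)$. Then $g_i(f(x_j))\in I_{ij}$ for all $i,j$, and no $h\in G_n$ satisfies $h_i(x_j)\in I_{ij}$ for all $i,j$. The second statement says that $x=(x_1,\dots,x_k)\in F_{n,I}$. Hence $f^k(x)\in F_{n,I}$, and applying the definition to $g\in G_n$ gives $g_i(f(x_j))\notin I_{ij}$ for some $i,j$. This contradicts the first statement, so $f^*$ preserves every $G_n$.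
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cp}]
Since $nw(X)>\kappa$, the space $X$ is nonempty, and $C_p(X)$ is Sokolov by Proposition~\ref{prop:cp}. The restriction map $C_p(X)\to\mathbb R^D$, $g\mapsto g|_D$, is continuous, and it is injective because $D$ is dense. Its image is a Tychonoff space of weight at most $w(\mathbb R^D)\le\kappa$, so $iw(C_p(X))\le\kappa$. On the other hand, $nw(C_p(X))=nw(X)>\kappa$ by Lemma~\ref{lem:arh}. Thus $C_p(X)$, viewed as its own image under the identity map, shows that $C_p(X)$ is not $\kappa$-stable. The last assertion follows by taking $\kappa=\omega_1$ and the space of Theorem~\ref{thm:main}.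
\end{proof}

In the same way, each space $X$ of Theorem~\ref{thm:cardinals} yields a Sokolov space $C_p(X)$ that is not $\kappa$-stable.

\begin{thebibliography}{9}

\bibitem{nice}
\emph{A nice class extracted from $C_p$-theory},
\texttt{http://cmuc.karlin.mff.cuni.cz/pdf/cmuc0503/tkachuvv.pdf}

\end{thebibliography}
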